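
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A non-r.e.\ degree below $\mathbf 0'$ in a model of $B\Sigma_1$\\ without $\Sigma_1$ induction}


\begin{abstract}
In certain countable models of $P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$ all Turing degrees below $\mathbf 0'$ are r.e. We show that this does not hold in all models of the theory: there is a countable model in which the standard cut $\omega$ is $\Sigma_1$ and in which some nonrecursive set $X\le_T\emptyset'$ bounds no nonrecursive r.e.\ set. The set $X$ is a copy, along a cofinal sequence of length $\omega$, of a $1$-generic real. The method gives a criterion for arbitrary $\Sigma_1$ cuts. When $\omega$ is a $\Sigma_1$ cut, it also describes the degrees of regular sets below $\mathbf 0'$ in terms of the subsets of $\omega$ coded in the model.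
\end{abstract}

\section{The question and the answer}

\subsection{Recursion theory in a model without $\Sigma_1$ induction}\label{sec:setting}

Let $P^-$ be the theory of the non-negative parts of discretely ordered rings. Let $I\Sigma_n$ be induction for $\Sigma_n$ formulas, and let $B\Sigma_1$ be the $\Sigma_1$ bounding scheme, which as usual is taken to include $I\Sigma_0$. Let $\operatorname{Exp}$ say that exponentiation is total. Throughout, $\mathcal M$ is a model of
\[
P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp},
\]
and ``$\Sigma_n$'' and ``$\Pi_n$'' mean $\Sigma_n$ and $\Pi_n$ over $\mathcal M$, with parameters. A subset of $\mathcal M$ is \emph{r.e.}\ if it is $\Sigma_1$, and \emph{recursive} if it and its complement are r.e. It is \emph{$\mathcal M$-finite} if it is coded, by binary expansion, by an element of $\mathcal M$. We identify an $\mathcal M$-finite set with its code.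

Oracle computations ask and answer questions about $\mathcal M$-finite sets. For $X,Y\subseteq\mathcal M$ we write $X\le_{\mathcal M}Y$, and say that $X$ is \emph{Turing reducible} to $Y$, if there is an r.e.\ set $W$ such that for every $\mathcal M$-finite set $K$
\begin{align*}
K\subseteq X&\iff \exists H_1,H_2\,\bigl(\langle K,0,H_1,H_2\rangle\in W\ \wedge\ H_1\subseteq Y\ \wedge\ H_2\cap Y=\emptyset\bigr),\\
K\cap X=\emptyset&\iff \exists H_1,H_2\,\bigl(\langle K,1,H_1,H_2\rangle\in W\ \wedge\ H_1\subseteq Y\ \wedge\ H_2\cap Y=\emptyset\bigr),
\end{align*}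
where $H_1,H_2$ range over $\mathcal M$-finite sets. This relation is reflexive, by the set $W$ of all $\langle K,0,K,\emptyset\rangle$ and $\langle K,1,\emptyset,K\rangle$. It is also transitive. Indeed, let $X\le_{\mathcal M}Y$ via $W$ and $Y\le_{\mathcal M}Z$ via $W'$. Given $\langle K,e,H_1,H_2\rangle\in W$, replace the conditions $H_1\subseteq Y$ and $H_2\cap Y=\emptyset$ by finite conditions on $Z$ found in $W'$ for $\langle H_1,0\rangle$ and $\langle H_2,1\rangle$, and take unions of these. \emph{Degrees} are the classes of $\equiv_{\mathcal M}$. A degree is \emph{r.e.}\ if it contains an r.e.\ set. Let $\emptyset'_{\mathcal M}$ be the complete r.e.\ set of $\mathcal M$: for each r.e.\ set $W$ there is a total recursive $t$ with $x\in W\iff t(x)\in\emptyset'_{\mathcal M}$. Its degree is $\mathbf 0'$, and a degree is \emph{below} $\mathbf 0'$ if its members are $\le_{\mathcal M}\emptyset'_{\mathcal M}$.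

A \emph{cut} is a nonempty proper initial segment $I\subsetneq\mathcal M$ closed under successor. It is a \emph{$\Sigma_1$ cut} if there is a function $f:I\to\mathcal M$ with $\Sigma_1$ graph and with range cofinal in $\mathcal M$. The standard initial segment of $\mathcal M$ is $\omega$, and its subsets are called \emph{reals}. A real $A$ is \emph{coded} if $A=c\cap\omega$ for some $\mathcal M$-finite $c$.

Two recursion theories occur below, and we keep their vocabularies apart. ``R.e.'', ``recursive'' and $\le_{\mathcal M}$ refer to $\mathcal M$. ``C.e.'', ``computable'', $\le_T$ and the jump $A'$ refer to subsets of the true natural numbers $\omega$ and have their ordinary meaning.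

\subsection{The question}

Over the standard model there are degrees below $\mathbf 0'$ that contain no c.e.\ set; Section~\ref{sec:classical} gives an argument for this. Without $\Sigma_1$ induction the picture can change completely. The following is known: if $\mathcal M$ is a \emph{countable} model of $P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$ in which $\omega$ is a $\Sigma_1$ cut, and every subset of $\omega$ that is arithmetically definable in $\mathcal M$ is coded, then all degrees below $\mathbf 0'$ are r.e. For models of the theory in general, \cite{source} records as unknown whether there can be a non-r.e.\ degree below $\mathbf 0'$. So we ask: \emph{in every model of $P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$, is every degree below $\mathbf 0'$ r.e.?} The answer is no.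

\begin{theorem}\label{thm:main}
There is a countable model $\mathcal M$ of $P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$, in which $\omega$ is a $\Sigma_1$ cut, and a set $X\le_{\mathcal M}\emptyset'_{\mathcal M}$ such that $X$ is not recursive and every r.e.\ set $V\le_{\mathcal M}X$ is recursive. In particular the degree of $X$ is a non-r.e.\ degree below $\mathbf 0'$.
\end{theorem}

Since this model is countable and $\omega$ is a $\Sigma_1$ cut in it, the coding hypothesis in the known result cannot be dropped.

\subsection{The classical argument}\label{sec:classical}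

The main idea is already visible over the standard model. Call $G\subseteq\omega$ \emph{$1$-generic relative to $L\subseteq\omega$} if for every set $S\subseteq2^{<\omega}$ of strings that is c.e.\ in $L$, some initial segment of $G$ either is in $S$ or has no extension in $S$. Here and below, a computation $\Phi^\sigma$ with a string $\sigma$ as oracle may query only numbers below $|\sigma|$; likewise $\Phi^{\sigma\oplus A}$ may query its first oracle only below $|\sigma|$. Let $G$ be $1$-generic relative to $\emptyset$.

\emph{$G$ is not computable.} Otherwise the set $S$ of strings that are not initial segments of $G$ is computable. No initial segment of $G$ is in $S$, and each has an extension in $S$.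

\emph{Every c.e.\ set $V\le_TG$ is computable.} Let $V=\Phi^G$ and consider the c.e.\ set of strings that wrongly put some number outside $V$:
\[
S=\{\sigma:\exists x\,(x\in V\ \wedge\ \Phi^\sigma(x)=0)\}.
\]
No initial segment of $G$ is in $S$, because $\Phi^G$ is correct. So some $\sigma_0\subset G$ has no extension in $S$. Then
\[
x\notin V\iff\exists\tau\supseteq\sigma_0\ \ \Phi^\tau(x)=0 .
\]
If $x\notin V$, a long initial segment of $G$ serves as $\tau$. If $\tau$ is as on the right and $x\in V$, then $\tau\in S$, which is impossible. So the complement of $V$ is c.e.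

Hence no c.e.\ set has the degree of $G$. A $1$-generic $G\le_T\emptyset'$ is obtained by the construction in the proof of Proposition~\ref{prop:generic}, with $L=\emptyset$. The argument about $V$ uses one c.e.\ set $S$ and one existential search; it uses no induction.

\subsection{Moving the argument into $\mathcal M$}\label{sec:plan}

Inside $\mathcal M$ one would have to construct $G$ by stages, and $B\Sigma_1$ does not obviously provide the induction on stages that this calls for. Instead we build $G\subseteq\omega$ in the real world and then transport it. If $\omega$ is a $\Sigma_1$ cut, there is a strictly increasing cofinal $g:\omega\to\mathcal M$ with a simple graph, and we copy $G$ to $X_G=\{g(j):j\in G\}$. Below $g(i)$ the set $X_G$ contains exactly the information $G\restriction i$, so finite conditions on $X_G$ are the same as finite strings. For example, $101\subset G$ says that $\{g(0),g(2)\}\subseteq X_G$ and that nothing else below $g(3)$ is in $X_G$.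

What does $\mathcal M$ see of a real $G$? Let $\mathcal X$ be the family of coded subsets of $\omega$. We shall see that the $\Sigma_1$ subsets of $\omega$ are those c.e.\ in a member of $\mathcal X$, and that $X_G\le_{\mathcal M}\emptyset'_{\mathcal M}$ exactly when $G\le_TA'$ for some $A\in\mathcal X$. So $G$ must meet two demands:
\begin{itemize}
\item $G$ is $1$-generic relative to every real in $\mathcal X$;
\item $G$ is computable from the jump of some real in $\mathcal X$.
\end{itemize}
If $\mathcal X$ is closed under jump, the demands are incompatible: the second puts $G$ itself into $\mathcal X$, and then the set of strings incompatible with $G$ violates the first. We therefore want $\mathcal X$ to be poor. By the Low Basis Theorem we can choose $\mathcal M$ so that all members of $\mathcal X$ are computable from one real $D$ with $D'\le_T\emptyset'$. A real $G\le_TD'$ that is $1$-generic relative to $D$ then meets both demands.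

Section~\ref{sec:prelim} collects facts about $\mathcal M$. Section~\ref{sec:copy} proves the criterion for arbitrary $\Sigma_1$ cuts (Theorem~\ref{thm:criterion}). Section~\ref{sec:omega} relates $\mathcal M$ to $\mathcal X$, and Section~\ref{sec:model} builds the model. Section~\ref{sec:regular} classifies the degrees of regular sets below $\mathbf 0'$ (Theorem~\ref{thm:regular}), and Section~\ref{sec:embed} embeds all countable partial orders into the non-r.e.\ degrees (Theorem~\ref{thm:embed}).

\section{Facts about $\mathcal M$}\label{sec:prelim}

The relation ``$x\in c$'' (the $x$-th binary digit of $c$ is $1$) and the graph of $x\mapsto2^x$ are $\Delta_0$. By $I\Sigma_0$ and $\operatorname{Exp}$, every bounded $\Delta_0$-definable set is $\mathcal M$-finite: for $\theta\in\Delta_0$ and $b\in\mathcal M$ there is $c<2^b$ with $c=\{x<b:\theta(x)\}$. In the expressions $K\subseteq b$, $X\cap b$ and $b\setminus K$, where $b$ is given as a bound, $b$ stands for the set $[0,b)$. The $\mathcal M$-finite sets $K\subseteq b$ are exactly those with code less than $2^b$. Pairs are coded by $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$,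 a bijection, so that $x,y\le\langle x,y\rangle$ and $\omega$ is closed under pairing. Triples are $\langle x,y,z\rangle=\langle x,\langle y,z\rangle\rangle$, and similarly for longer tuples. An $\mathcal M$-finite $0$-$1$ string is coded together with its length.

Like quantifiers are merged by a bound, since $\exists x\exists y\,\theta\iff\exists b\,\exists x,y\le b\,\theta$. So $\Sigma_1$ and $\Sigma_2$ relations have the forms $\exists y\,\theta$ and $\exists u\forall v\,\theta$ with $\theta\in\Delta_0$. By $B\Sigma_1$, the formula $\forall x<b\,\exists y\,\theta$ is equivalent to $\exists s\,\forall x<b\,\exists y<s\,\theta$. Hence the $\Sigma_1$ relations, and dually the $\Pi_1$ relations, are closed under bounded quantification. In particular, for r.e.\ $V$,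
\begin{equation}\label{eq:finite}
\text{``}K\subseteq V\text{'' is }\Sigma_1\quad\text{and}\quad\text{``}K\cap V=\emptyset\text{'' is }\Pi_1 .
\end{equation}

If $V$ is recursive, then by \eqref{eq:finite} both ``$K\subseteq V$'' and ``$K\cap V=\emptyset$'' are $\Sigma_1$. Hence a set reducible to a recursive set is recursive. Also, a recursive set is reducible to every set, by a $W$ that uses only $H_1=H_2=\emptyset$. So the recursive sets form the least degree.

\begin{lemma}\label{lem:sigma2}
$X\le_{\mathcal M}\emptyset'_{\mathcal M}$ if and only if the relations $K\subseteq X$ and $K\cap X=\emptyset$ of $\mathcal M$-finite sets $K$ are both $\Sigma_2$.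
\end{lemma}

\begin{proof}
If $X\le_{\mathcal M}\emptyset'_{\mathcal M}$, both relations have the form $\exists H_1,H_2\,(\Sigma_1\wedge\Sigma_1\wedge\Pi_1)$ by \eqref{eq:finite}, so they are $\Sigma_2$. Conversely, let $K\subseteq X\iff\exists w\forall v\,\psi(K,w,v)$ with $\psi\in\Delta_0$. By completeness there is a total recursive $t$ with $t(K,w)\in\emptyset'_{\mathcal M}\iff\exists v\,\neg\psi(K,w,v)$. So $K\subseteq X$ iff $t(K,w)\notin\emptyset'_{\mathcal M}$ for some $w$, and we put all $\langle K,0,\emptyset,\{t(K,w)\}\rangle$ into $W$. From a $\Sigma_2$ definition of $K\cap X=\emptyset$ we obtain in the same way the elements $\langle K,1,\emptyset,\{t'(K,w)\}\rangle$ of $W$.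
\end{proof}

\section{Copying subsets of a $\Sigma_1$ cut}\label{sec:copy}

\subsection{A clock along the cut}

We first replace the cofinal function that a $\Sigma_1$ cut provides by one that is increasing and has a $\Delta_0$ graph.

\begin{lemma}\label{lem:clock}
Let $I$ be a $\Sigma_1$ cut. There is a strictly increasing, cofinal function $g:I\to\mathcal M$ with $\Delta_0$ graph and $g(i)\ge i$. In particular $I=\operatorname{dom}g$ is $\Sigma_1$.
\end{lemma}

\begin{proof}
Let $f:I\to\mathcal M$ be cofinal with graph $f(i)=y\iff\exists z\,\theta(i,y,z)$, $\theta\in\Delta_0$. Let $\gamma(i)$ be the least $s$ with $\forall j\le i\,\exists y,z<s\,\theta(j,y,z)$. For $i\in I$ it exists by $B\Sigma_1$ and $I\Sigma_0$. For $i\notin I$ it does not exist, since such an $s$ would bound $f[I]$. Put $g(i)=\gamma(i)+i$. As $\gamma$ is nondecreasing, $g$ is strictly increasing. It is cofinal because $f(i)<\gamma(i)$. The relation $g(i)=y$ says that $i\le y$ and that $y-i$ is the least $s$ as above, which is $\Delta_0$.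
\end{proof}

\begin{remark}
By Lemma~\ref{lem:clock} a $\Sigma_1$ cut is a $\Sigma_1$ set and thus violates $I\Sigma_1$. Conversely, a $\Sigma_1$ cut always exists, because $I\Sigma_1$ fails. Let $\varphi(x)=\exists y\,\theta(x,y)$ with $\theta\in\Delta_0$ be a counterexample to induction. Then $J=\{i:\forall j\le i\ \varphi(j)\}$ is a cut. For $i\in J$ let $f(i)$ be the least $s$ with $\forall j\le i\,\exists y<s\,\theta(j,y)$, which exists by $B\Sigma_1$ and $I\Sigma_0$; the graph of $f$ is $\Delta_0$. If the range of $f$ were bounded by $s$, then $J=\{i:\forall j\le i\,\exists y<s\,\theta(j,y)\}$ would be $\Delta_0$, and $J=\mathcal M$ by $I\Sigma_0$. So the range of $f$ is cofinal.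
\end{remark}

For each $\Sigma_1$ cut $I$ under discussion we fix such a $g$. Let $R$ be a relation obtained from a $\Delta_0$ formula by substituting values $g(i)$ or $2^{g(i)}$, with $i\in I$, for some variables. Then $R$ and its negation, restricted to indices in $I$, are both $\Sigma_1$: assert that the values exist and have the stated $\Delta_0$ property. We call such relations \emph{decidable}.

The clock also turns $\Sigma_2$ statements into alternating quantifiers over $I$. For $\theta\in\Delta_0$ and $i,k\in I$ let $\theta^*(x,i,k)$ be the decidable relation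
\[
\theta^*(x,i,k)\ :\iff\ \exists u<g(i)\ \forall v<g(k)\ \theta(x,u,v).
\]
If it holds, it remains true when $i$ is increased and when $k$ is decreased.

\begin{lemma}\label{lem:stages}
For every $x\in\mathcal M$: \ $\exists u\forall v\,\theta(x,u,v)\iff\exists i\in I\ \forall k\in I\ \theta^*(x,i,k)$.
\end{lemma}

\begin{proof}
($\Rightarrow$) Choose $i\in I$ with $u<g(i)$. ($\Leftarrow$) Let $i$ be as on the right. If each $u<g(i)$ had some $v$ with $\neg\theta(x,u,v)$, then by $B\Sigma_1$ such $v$ could be found below a common bound, hence below some $g(k)$. Then $\theta^*(x,i,k)$ would fail.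
\end{proof}

\subsection{Reductions to a copy}

Let $2^{<I}$ be the $\Sigma_1$ set of $\mathcal M$-finite $0$-$1$ strings with length in $I$. For $\sigma\in2^{<I}$ put
\[
g[\sigma]=\{g(j):j<|\sigma|,\ \sigma(j)=1\}\subseteq g(|\sigma|).
\]
This is a bounded $\Delta_0$ set, so it is $\mathcal M$-finite. Since $g$ is strictly increasing, $\sigma\subseteq\tau$ implies $g[\tau]\cap g(|\sigma|)=g[\sigma]$.

Call $G\subseteq I$ \emph{piecewise coded} if for each $i\in I$ the initial segment $G\restriction i$ of its characteristic function is $\mathcal M$-finite. If $I=\omega$, every $G\subseteq\omega$ is piecewise coded. The \emph{copy} of $G$ is $X_G=\{g(j):j\in G\}$. If $G$ is piecewise coded, then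
\begin{equation}\label{eq:copy}
X_G\cap g(i)=g[G\restriction i]\qquad(i\in I).
\end{equation}

The next lemma says that a reduction to $X_G$ may be taken to query initial segments of $G$.

\begin{lemma}\label{lem:reduction}
Let $G\subseteq I$ be piecewise coded and $Z\subseteq\mathcal M$. Then $Z\le_{\mathcal M}X_G$ if and only if there are $\Sigma_1$ sets $U_0,U_1$ of pairs $(K,\sigma)$ with $\sigma\in2^{<I}$ which are monotone, in the sense that
\[
(K,\sigma)\in U_e\text{ and }\sigma\subseteq\tau\in2^{<I}\quad\text{imply}\quad(K,\tau)\in U_e ,
\]
and which satisfy, for all $\mathcal M$-finite $K$,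
\[
K\subseteq Z\iff\exists i\in I\ (K,G\restriction i)\in U_0,\qquad
K\cap Z=\emptyset\iff\exists i\in I\ (K,G\restriction i)\in U_1 .
\]
\end{lemma}

\begin{proof}
($\Rightarrow$) Let $W$ witness $Z\le_{\mathcal M}X_G$. Put $(K,\sigma)\in U_e$ iff $\sigma\in2^{<I}$ and there are $H_1,H_2\subseteq g(|\sigma|)$ with $\langle K,e,H_1,H_2\rangle\in W$, $H_1\subseteq g[\sigma]$ and $H_2\cap g[\sigma]=\emptyset$. This is $\Sigma_1$. It is monotone because the elements of $g[\tau]\setminus g[\sigma]$ are at least $g(|\sigma|)$. Any $H_1,H_2$ are subsets of some $g(i)$, $i\in I$. By \eqref{eq:copy}, $H_1\subseteq X_G$ and $H_2\cap X_G=\emptyset$ then mean $H_1\subseteq g[G\restriction i]$ and $H_2\cap g[G\restriction i]=\emptyset$. So the equivalences follow from those for $W$.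

($\Leftarrow$) Let $W=\{\langle K,e,g[\sigma],\,g(|\sigma|)\setminus g[\sigma]\rangle:(K,\sigma)\in U_e\}$. If $g[\sigma]\subseteq X_G$ and $g(|\sigma|)\setminus g[\sigma]$ is disjoint from $X_G$, then $g[\sigma]=X_G\cap g(|\sigma|)$. By \eqref{eq:copy} and since $g$ is injective, $\sigma=G\restriction|\sigma|$. Conversely these two conditions hold for $\sigma=G\restriction i$. Hence $W$ witnesses $Z\le_{\mathcal M}X_G$.
\end{proof}

\subsection{The generic criterion}

\begin{definition}
Let $I$ be a $\Sigma_1$ cut. A set $G\subseteq I$ is \emph{$1$-generic over $\mathcal M$} if it is piecewise coded and for every $\Sigma_1$ set $S\subseteq2^{<I}$ there is $i\in I$ such that either $G\restriction i\in S$, or no $\tau\in2^{<I}$ extending $G\restriction i$ is in $S$.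
\end{definition}

\begin{theorem}\label{thm:criterion}
Let $\mathcal M\models P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$, let $I$ be any $\Sigma_1$ cut of $\mathcal M$, and let $G\subseteq I$ be $1$-generic over $\mathcal M$. Then $X_G$ is not recursive, and every r.e.\ set $V\le_{\mathcal M}X_G$ is recursive. Hence if $X_G\le_{\mathcal M}\emptyset'_{\mathcal M}$, then the degree of $X_G$ is a non-r.e.\ degree below $\mathbf 0'$.
\end{theorem}

\begin{proof}
\emph{$X_G$ is not recursive.} Otherwise $G=\{j\in I:g(j)\in X_G\}$ and $I\setminus G$ are $\Sigma_1$, hence so is $S=\{\sigma\in2^{<I}:\exists j<|\sigma|\ \sigma(j)\ne G(j)\}$. No $G\restriction i$ is in $S$. But $I$ is closed under successor, so each $G\restriction i$ has the extension $(G\restriction i)^\frown(1-G(i))\in S$. This contradicts $1$-genericity.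

\emph{R.e.\ sets below $X_G$.} Let $V$ be r.e.\ and $V\le_{\mathcal M}X_G$ via $U_0,U_1$ as in Lemma~\ref{lem:reduction}. The strings that wrongly declare some $\mathcal M$-finite set disjoint from $V$ form the $\Sigma_1$ set
\[
S=\{\sigma\in2^{<I}:\exists K\,[(K,\sigma)\in U_1\ \wedge\ K\cap V\ne\emptyset]\}.
\]
If $(K,G\restriction i)\in U_1$ then $K\cap V=\emptyset$, so no $G\restriction i$ is in $S$. Hence there is $i_0\in I$ such that no $\tau\in2^{<I}$ extending $G\restriction i_0$ is in $S$. We claim that for all $\mathcal M$-finite $K$
\[
K\cap V=\emptyset\iff\exists\tau\in2^{<I}\,[\tau\supseteq G\restriction i_0\ \wedge\ (K,\tau)\in U_1].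
\]
($\Leftarrow$) If $K\cap V\ne\emptyset$, then $\tau\in S$, a contradiction. ($\Rightarrow$) Some $(K,G\restriction i)$ is in $U_1$. By monotonicity we may take $i\ge i_0$, and then $\tau=G\restriction i$ is as required. The string $G\restriction i_0$ is an element of $\mathcal M$, so the right side is a $\Sigma_1$ condition. With $K=\{x\}$ it shows that $\mathcal M\setminus V$ is $\Sigma_1$. So $V$ is recursive.

\emph{Not of r.e.\ degree.} An r.e.\ set $V\equiv_{\mathcal M}X_G$ would be recursive, and then $X_G\le_{\mathcal M}V$ would be recursive too.
\end{proof}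

The hypothesis that $V$ is r.e.\ makes $S$ a $\Sigma_1$ set. For $V=X_G$, which is reducible to $X_G$ but not recursive, the argument must break, and it is this step that breaks. Piecewise coding is used for Lemma~\ref{lem:reduction} and to make $G\restriction i_0$ available as a parameter.

\section{The case $I=\omega$: coded reals}\label{sec:omega}

It remains to find a generic set whose copy lies below $\mathbf 0'$. We do this for the cut $\omega$, where $G$ can be built in the real world. For this we must know which reals are $\Sigma_1$, or $\Sigma_2$, over $\mathcal M$. The main tool is the following lemma, which we state for any $\Sigma_1$ cut: a subset of $I$ that is recursive relative to $I$ is cut out by a single element of $\mathcal M$.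

\begin{lemma}[Chong--Mourad coding]\label{lem:coding}
Let $I$ be a $\Sigma_1$ cut. If $A_0,A_1$ are disjoint $\Sigma_1$ sets with $A_0\cup A_1=I$, then $A_1=c\cap I$ for some $\mathcal M$-finite $c$.
\end{lemma}

\begin{proof}
Fix $a\notin I$. Let $A_{e,s}$ be the $\mathcal M$-finite set of $x<a$ shown to be in $A_e$ by a witness below $s$. Suppose that no $c$ works. Then for each $c<2^a$ the sets $c\cap I$ and $A_1$ differ at some $x\in I$. This $x$ is in $A_1\setminus c$ or in $A_0\cap c$, and $x<a$, so
\[
\forall c<2^a\ \exists s\ \exists x<a\ [x\in A_{1,s}\setminus c\ \vee\ x\in A_{0,s}\cap c].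
\]
By $B\Sigma_1$, and since the $A_{e,s}$ grow with $s$, one $s$ works for all $c<2^a$. But for $c=A_{1,s}$ we have $A_{1,s}\setminus c=\emptyset$ and $A_{0,s}\cap c\subseteq A_0\cap A_1=\emptyset$, a contradiction.
\end{proof}

\textbf{For the rest of this section, $\omega$ is a $\Sigma_1$ cut of $\mathcal M$}, and $g:\omega\to\mathcal M$ is the clock of Lemma~\ref{lem:clock}. Standard strings and pairs are identified with standard numbers. Put
\begin{align*}
\mathcal X&=\{A\subseteq\omega:A\text{ is coded}\},\\
\Sigma_1(\mathcal X)&=\{S\subseteq\omega:S\text{ is c.e.\ in some }A\in\mathcal X\},\\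
\Delta_2(\mathcal X)&=\{Y\subseteq\omega:Y\le_TA'\text{ for some }A\in\mathcal X\}.
\end{align*}

\begin{proposition}\label{prop:dictionary}
Let $\omega$ be a $\Sigma_1$ cut of $\mathcal M$.
\begin{enumerate}
\item A set $S\subseteq\omega$ is $\Sigma_1$ over $\mathcal M$ if and only if $S\in\Sigma_1(\mathcal X)$.
\item $\mathcal X$ is a Turing ideal: it is closed under $\oplus$ and downward closed under $\le_T$.
\item For $Y\subseteq\omega$ the following are equivalent: $Y\in\Delta_2(\mathcal X)$; both $Y$ and $\omega\setminus Y$ are $\Sigma_2$ over $\mathcal M$; $X_Y\le_{\mathcal M}\emptyset'_{\mathcal M}$.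
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Let $S=\{x\in\omega:\exists y\,\theta(x,y)\}$ with $\theta\in\Delta_0$. The set $A=\{\langle x,i\rangle\in\omega:\exists y<g(i)\,\theta(x,y)\}$ is decidable, so $A$ and $\omega\setminus A$ are $\Sigma_1$. Hence $A\in\mathcal X$ by Lemma~\ref{lem:coding}. Since $g$ is cofinal, $x\in S\iff\exists i\in\omega\ \langle x,i\rangle\in A$. So $S$ is c.e.\ in $A$.

Conversely, let $S$ be c.e.\ in $A=c\cap\omega$. There is a $\Delta_0$ formula $\theta$ with
\[
x\in S\iff\exists m,y\in\omega\ \theta(x,c\cap m,y)\qquad(x\in\omega),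
\]
where $c\cap m$ is the standard number coding $A\cap m$. Since $\Delta_0$ formulas are absolute between $\omega$ and $\mathcal M$ and $\omega$ is $\Sigma_1$, this is a $\Sigma_1$ definition over $\mathcal M$.

(2) If $A=c\cap\omega$ and $B=d\cap\omega$, then $A\oplus B$ is coded by the bounded $\Delta_0$ set $\{2x:x\in c\}\cup\{2x+1:x\in d\}$. If $B\le_TA\in\mathcal X$, then $B$ and $\omega\setminus B$ are c.e.\ in $A$, so both are $\Sigma_1$ by (1). Hence $B\in\mathcal X$ by Lemma~\ref{lem:coding}.

(3) \emph{If $Y\in\Delta_2(\mathcal X)$, then $Y$ and $\omega\setminus Y$ are $\Sigma_2$.} Let $Y\le_TA'$ with $A\in\mathcal X$. Then $j\in Y\iff\exists u\in\omega\,\forall v\in\omega\ \langle j,u,v\rangle\in R$ for some $R\le_TA$. By (2), $R=c\cap\omega$ for some $c$. Since $\omega$ is $\Sigma_1$, this is a $\Sigma_2$ definition over $\mathcal M$. The same applies to $\omega\setminus Y\le_TA'$.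

\emph{If $Y$ and $\omega\setminus Y$ are $\Sigma_2$, then $Y\in\Delta_2(\mathcal X)$.} Let $j\in Y\iff\exists u\forall v\,\theta(j,u,v)$ for $j\in\omega$. By Lemma~\ref{lem:stages},
\[
j\in Y\iff\exists i\in\omega\,\forall k\in\omega\ \langle j,i,k\rangle\in A,\qquad A=\{\langle j,i,k\rangle\in\omega:\theta^*(j,i,k)\}.
\]
As $\theta^*$ is decidable, $A\in\mathcal X$ by Lemma~\ref{lem:coding}. So $Y$ is $\Sigma_2$ in $A$. In the same way $\omega\setminus Y$ is $\Sigma_2$ in some $B\in\mathcal X$. By Post's theorem $Y\le_T(A\oplus B)'$, and $A\oplus B\in\mathcal X$.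

\emph{If $X_Y\le_{\mathcal M}\emptyset'_{\mathcal M}$, then $Y$ and $\omega\setminus Y$ are $\Sigma_2$.} For $j\in\omega$ we have $j\in Y\iff\{g(j)\}\subseteq X_Y$ and $j\notin Y\iff\{g(j)\}\cap X_Y=\emptyset$. Apply Lemma~\ref{lem:sigma2}.

\emph{If $Y$ and $\omega\setminus Y$ are $\Sigma_2$, then $X_Y\le_{\mathcal M}\emptyset'_{\mathcal M}$.} Let $\theta_1,\theta_0\in\Delta_0$ be such that for $j\in\omega$
\[
j\in Y\iff\exists u\forall v\,\theta_1(j,u,v),\qquad j\notin Y\iff\exists u\forall v\,\theta_0(j,u,v).
\]
A string $\sigma$ of length $i\in\omega$ satisfies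
\[
\sigma=Y\restriction i\iff\exists w\ \forall j<i\ \exists u<w\ \forall v\ \theta_{\sigma(j)}(j,u,v).
\]
For ($\Rightarrow$) we need a common bound $w$ on $i$ many witnesses, and one exists because $i$ is standard. By $B\Sigma_1$ the part after $\exists w$ is $\Pi_1$, so the relation $\sigma=Y\restriction i$ is $\Sigma_2$. Every $\mathcal M$-finite $K$ is a subset of some $g(i)$, so by \eqref{eq:copy}
\begin{align*}
K\subseteq X_Y&\iff\exists i\in\omega\,\exists\sigma\in\{0,1\}^i\,[\sigma=Y\restriction i\ \wedge\ K\subseteq g[\sigma]],\\
K\cap X_Y=\emptyset&\iff\exists i\in\omega\,\exists\sigma\in\{0,1\}^i\,[\sigma=Y\restriction i\ \wedge\ K\subseteq g(i)\ \wedge\ K\cap g[\sigma]=\emptyset].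
\end{align*}
Both relations are $\Sigma_2$, and Lemma~\ref{lem:sigma2} applies.
\end{proof}

The two demands of Section~\ref{sec:plan} can be met together if a single real, with small enough jump, computes all of $\mathcal X$.

\begin{proposition}\label{prop:generic}
Let $\omega$ be a $\Sigma_1$ cut of $\mathcal M$. Suppose there are $L\subseteq\omega$ and $A\in\mathcal X$ such that every member of $\mathcal X$ is $\le_TL$, and $L'\le_TA'$. Then there is a set $G\subseteq\omega$ such that $G$ is $1$-generic relative to $L$, $G$ is $1$-generic over $\mathcal M$, and $X_G\le_{\mathcal M}\emptyset'_{\mathcal M}$.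
\end{proposition}

\begin{proof}
Let $W_e^L$ be the $e$-th subset of $2^{<\omega}$ that is c.e.\ in $L$, and let $\sigma_0$ be the empty string. At step $e$, ask whether some $\tau\supseteq\sigma_e$ is in $W_e^L$. If so, let $\sigma_{e+1}=\tau^\frown0$ for the first such $\tau$ found; otherwise let $\sigma_{e+1}=\sigma_e{}^\frown0$. Let $G=\bigcup_e\sigma_e$. Then $G$ is $1$-generic relative to $L$. Since $L'$ answers the questions, $G\le_TL'\le_TA'$.

If $S\subseteq2^{<\omega}$ is $\Sigma_1$ over $\mathcal M$, then $S$ is c.e.\ in some member of $\mathcal X$ by Proposition~\ref{prop:dictionary}(1), hence c.e.\ in $L$. So $G$ is $1$-generic over $\mathcal M$; piecewise coding is automatic. As $G\in\Delta_2(\mathcal X)$, Proposition~\ref{prop:dictionary}(3) gives $X_G\le_{\mathcal M}\emptyset'_{\mathcal M}$.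
\end{proof}

\section{The model}\label{sec:model}

By Theorem~\ref{thm:criterion} and Proposition~\ref{prop:generic}, Theorem~\ref{thm:main} follows once we have a countable $\mathcal M\models P^-+B\Sigma_1+\neg I\Sigma_1+\operatorname{Exp}$ in which $\omega$ is a $\Sigma_1$ cut and a real $D$ such that
\[
D'\le_T\emptyset'\quad\text{and every member of }\mathcal X\text{ is }\le_TD ;
\]
we then take $L=D$, $A=\emptyset$ and $X=X_G$. The plan is to choose a model $N$ of $PA$ with a low elementary diagram, and to cut it off just above the iterated exponentials of a nonstandard element.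

\paragraph{A low diagram.} The theory $PA+\{\mathsf a>\bar n:n\in\omega\}$, with a new constant $\mathsf a$, is consistent by compactness. Let $T_H$ be its usual Henkin extension, a computable consistent theory. The complete consistent extensions of $T_H$, viewed as subsets of $\omega$, form a nonempty $\Pi^0_1$ class. By the Low Basis Theorem \cite{JS} this class has a member $D$ with $D'\le_T\emptyset'$. Fix such a $D$, and let $N$ be the Henkin model of $D$: every element of $N$ is named by a constant, and $D$ is the elementary diagram of $N$.

\paragraph{The cut.} Let $a=\mathsf a^N$, a nonstandard element. In $N$ put $a_0=a$ and $a_{e+1}=2^{a_e}$; by $PA$ this defines $a_e$ for all $e\in N$, strictly increasing in $e$. Let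
\[
\mathcal M=\{x\in N:x<a_n\text{ for some }n\in\omega\}.
\]
This is a countable initial segment of $N$ with $a\in\mathcal M$. It is proper, since $a_e\notin\mathcal M$ for nonstandard $e$. If $x,y<z=a_n$, then $x+y$ and $xy$ are at most $z^2\le2^z=a_{n+1}<a_{n+2}$, and $2^x<a_{n+1}$. So $\mathcal M$ is closed under $+$, $\cdot$ and $2^x$. We check the axioms.

\emph{$P^-$, $\operatorname{Exp}$ and $I\Sigma_0$.} As $\mathcal M$ is an initial segment closed under $+$ and $\cdot$, we have $\mathcal M\models P^-$, and $\Delta_0$ formulas with parameters in $\mathcal M$ are absolute between $\mathcal M$ and $N$. This applies to the $\Delta_0$ graph of $x\mapsto2^x$, so $\mathcal M\models\operatorname{Exp}$. A nonempty $\Delta_0$-definable subset of $\mathcal M$ contains some $b\in\mathcal M$, and its part in $[0,b]$ has a least element in $N$, which lies in $\mathcal M$. So $\mathcal M\models I\Sigma_0$.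

\emph{$B\Sigma_1$.} Let $\mathcal M\models\forall x<b\,\exists y\,\theta(x,y)$, where $\theta\in\Delta_0$ has parameters in $\mathcal M$. By absoluteness every $d\in N\setminus\mathcal M$ satisfies $\forall x<b\,\exists y<d\,\theta(x,y)$ in $N$. Let $d$ be the least element of $N$ with this property. If $d\notin\mathcal M$, then $d-1\notin\mathcal M$ has the property as well, a contradiction. So $d\in\mathcal M$ is a bound.

\emph{$\omega$ is a $\Sigma_1$ cut, and $I\Sigma_1$ fails.} Let $E(i,y)$ be the $\Sigma_1$ formula, with parameter $a$, saying that there is a coded sequence $s$ of length $i+1$ with $s_0=a$, $s_{j+1}=2^{s_j}$ for $j<i$, and $s_i=y$. For $i\in\omega$ we have $\mathcal M\models E(i,a_i)$ by induction on $i$ in the real world, since in $\mathcal M$ every coded sequence can be extended by one entry. If $\mathcal M\models E(i,y)$, then the sequence $s\in\mathcal M$ shows that $N\models E(i,y)$, so $y=a_i$. Therefore $i\in\omega$, because $a_i\notin\mathcal M$ for nonstandard $i$. So $E$ defines in $\mathcal M$ the function $i\mapsto a_i$ with domain $\omega$, and its range is cofinal in $\mathcal M$.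 Thus $\omega$ is a $\Sigma_1$ cut. The $\Sigma_1$ set $\{i:\exists y\,E(i,y)\}=\omega$ contains $0$, is closed under successor, and is not $\mathcal M$. So $I\Sigma_1$ fails.

\paragraph{The coded sets.} Let $A=c\cap\omega$ with $c\in\mathcal M$, and let $\mathsf c$ be a constant naming $c$ in $N$. By absoluteness, $n\in A$ iff the sentence ``$\bar n\in\mathsf c$'' belongs to $D$. So $A\le_TD$, and Theorem~\ref{thm:main} is proved. \qed

\begin{remark}
The proof uses only that $N\models PA$ and that $T_H$ is c.e.\ and consistent. So $PA$ may be replaced by any consistent c.e.\ extension of $PA$.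
\end{remark}

\section{The regular degrees below $\mathbf 0'$}\label{sec:regular}

In this section and the next, $\mathcal M$ is again any model in which $\omega$ is a $\Sigma_1$ cut, and the notation is that of Section~\ref{sec:omega}. For $Y,Z\subseteq\omega$ write $Y\le_{\mathcal X}Z$ if $Y\le_TZ\oplus A$ for some $A\in\mathcal X$; since $\mathcal X$ is a Turing ideal, this is a preorder. A set $X\subseteq\mathcal M$ is \emph{regular} if $X\cap b$ is $\mathcal M$-finite for all $b\in\mathcal M$. By \eqref{eq:copy}, all copies $X_Y$ with $Y\subseteq\omega$ are regular. We now show that up to degree the copies are the only regular sets below $\mathbf 0'$, and that $\le_{\mathcal M}$ between copies is $\le_{\mathcal X}$ between the reals copied.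

\begin{theorem}\label{thm:regular}
Let $\omega$ be a $\Sigma_1$ cut of $\mathcal M$; no countability is assumed.
\begin{enumerate}
\item[(a)] $X_Y\le_{\mathcal M}X_Z\iff Y\le_{\mathcal X}Z$, for all $Y,Z\subseteq\omega$.
\item[(b)] Every regular $X\le_{\mathcal M}\emptyset'_{\mathcal M}$ is $\equiv_{\mathcal M}X_Y$ for some $Y\in\Delta_2(\mathcal X)$. So $Y\mapsto X_Y$ induces an isomorphism of $\Delta_2(\mathcal X)/{\equiv_{\mathcal X}}$ onto the degrees $\le\mathbf 0'$ of regular sets.
\item[(c)] For $Y\subseteq\omega$, the degree of $X_Y$ contains a regular r.e.\ set if and only if $Y\equiv_{\mathcal X}C$ for some $C\in\Sigma_1(\mathcal X)$.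
\item[(d)] If $\mathcal X$ is closed under Turing jump, then every regular $X\le_{\mathcal M}\emptyset'_{\mathcal M}$ is recursive.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of \textup{(a)}]
($\Rightarrow$) Let $U_0,U_1$ be as in Lemma~\ref{lem:reduction} for $X_Y\le_{\mathcal M}X_Z$. Then for $n\in\omega$
\[
n\in Y\iff\exists i\in\omega\ (\{g(n)\},Z\restriction i)\in U_0,\qquad
n\notin Y\iff\exists i\in\omega\ (\{g(n)\},Z\restriction i)\in U_1 .
\]
The sets $\{(n,\sigma):(\{g(n)\},\sigma)\in U_e\}\subseteq\omega\times2^{<\omega}$ are $\Sigma_1$. By Proposition~\ref{prop:dictionary}(1) they are c.e.\ in members $A_0,A_1$ of $\mathcal X$. So $Y$ and its complement are c.e.\ in $Z\oplus A_0\oplus A_1$, and $A_0\oplus A_1\in\mathcal X$.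

($\Leftarrow$) Let $Y=\Phi^{Z\oplus A}$ with $A\in\mathcal X$. Let $R$ be the set of pairs $(\rho,\sigma)$ of strings in $2^{<\omega}$ such that $\Phi^{\sigma\oplus A}(j)=\rho(j)$ for all $j<|\rho|$. This set is c.e.\ in $A$, so it is $\Sigma_1$ over $\mathcal M$ by Proposition~\ref{prop:dictionary}(1). Let $U_0$ be the set of $(K,\sigma)$ such that for some $\rho$: $(\rho,\sigma)\in R$, $K\subseteq g(|\rho|)$ and $K\subseteq g[\rho]$. Let $U_1$ be defined in the same way, with $K\cap g[\rho]=\emptyset$ as the last condition. Both sets are $\Sigma_1$ and monotone. If $(\rho,Z\restriction i)\in R$, then $\rho=Y\restriction|\rho|$, so by \eqref{eq:copy} the answer given by $\rho$ about $K$ is correct for $X_Y$. Conversely, given $K$, choose $n$ with $K\subseteq g(n)$ and let $\rho=Y\restriction n$. As $n$ is standard, some $Z\restriction i$ is long enough for all computations needed for $(\rho,Z\restriction i)\in R$. Since $X_Y\cap g(n)=g[\rho]$, it follows that $(K,Z\restriction i)\in U_0$ if $K\subseteq X_Y$, and $(K,Z\restriction i)\in U_1$ if $K\cap X_Y=\emptyset$. So Lemma~\ref{lem:reduction} gives $X_Y\le_{\mathcal M}X_Z$.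
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
Let $X\le_{\mathcal M}\emptyset'_{\mathcal M}$ be regular and put $K_n=X\cap g(n)$, an $\mathcal M$-finite set by regularity. All of $X$ is recorded by the sequence of the $K_n$, but $K_n$ is in general a nonstandard object and cannot be an entry of a subset of $\omega$. We record instead a pair of standard numbers that singles out $K_n$ among all $2^{g(n)}$ subsets of $g(n)$.

By Lemmas~\ref{lem:sigma2} and~\ref{lem:stages} there are decidable relations $q=\theta_1^*$ and $p=\theta_2^*$ with
\[
K\subseteq X\iff\exists i\in\omega\,\forall k\in\omega\ q(K,i,k),\qquad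
K\cap X=\emptyset\iff\exists i\in\omega\,\forall k\in\omega\ p(K,i,k),
\]
both preserved when $i$ is increased or $k$ is decreased. Say that $\langle i,k\rangle$ \emph{pins} $L$ at $n$ if $L$ is the unique $L'\subseteq g(n)$ with
\[
q(L',i,k)\ \wedge\ p(g(n)\setminus L',i,k).
\]
This is decidable, being $\Delta_0$ in $L,g(n),g(i),g(k),2^{g(n)}$.

\emph{Some $\langle i,k\rangle\in\omega$ pins $K_n$ at $n$.} Since $K_n\subseteq X$ and $(g(n)\setminus K_n)\cap X=\emptyset$, and by monotonicity in $i$, there is $i\in\omega$ such that $q(K_n,i,k)$ and $p(g(n)\setminus K_n,i,k)$ hold for all $k\in\omega$. Fix this $i$. If $L'\subseteq g(n)$ and $L'\ne K_n$, then $L'\not\subseteq X$ or $(g(n)\setminus L')\cap X\ne\emptyset$. So there is $k\in\omega$ with $\neg[q(L',i,k)\wedge p(g(n)\setminus L',i,k)]$. Apply $B\Sigma_1$ to all $L'<2^{g(n)}$ with $L'\ne K_n$, bounding the values $g(k)$ of the witnesses. The bound is below some $g(k^*)$ with $k^*\in\omega$. By monotonicity in $k$, this $k^*$ serves for all $L'$. So $\langle i,k^*\rangle$ pins $K_n$ at $n$.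

Let
\[
Y=\{\langle n,i,k\rangle\in\omega:\langle i,k\rangle\text{ is the least pair pinning }K_n\text{ at }n\},
\]
where pairs are ordered by their codes. Each $n\in\omega$ contributes exactly one triple.

\emph{$X\le_{\mathcal M}X_Y$.} If $\langle n,i,k\rangle\in Y$, then the set pinned at $n$ by $\langle i,k\rangle$ is $X\cap g(n)$. So $K\subseteq X$ (respectively $K\cap X=\emptyset$) iff there is $\langle n,i,k\rangle\in Y$ such that $K\subseteq g(n)$ and the set pinned at $n$ by $\langle i,k\rangle$ includes $K$ (respectively is disjoint from $K$). This is a reduction with $H_1=\{g(\langle n,i,k\rangle)\}$ and $H_2=\emptyset$.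

\emph{$X_Y\le_{\mathcal M}X$.} For $m\in\omega$ the string $Y\restriction m$ can be computed from $L=K_m$. If $\langle n,i,k\rangle<m$, then $n<m$ and $K_n=L\cap g(n)$. Whether $\langle i,k\rangle$ is the least pair pinning $L\cap g(n)$ at $n$ is decidable, as all indices involved are below $m$. Let $\rho_{m,L}$ be the string of length $m$ so computed from any $L\subseteq g(m)$. Let $W$ consist of all $\langle K,e,L,g(m)\setminus L\rangle$ with $m\in\omega$, $L\subseteq g(m)$, $K\subseteq g(m)$, and $K\subseteq g[\rho_{m,L}]$ if $e=0$, $K\cap g[\rho_{m,L}]=\emptyset$ if $e=1$. The conditions $L\subseteq X$ and $(g(m)\setminus L)\cap X=\emptyset$ hold only for $L=K_m$, and then $g[\rho_{m,L}]=X_Y\cap g(m)$ by \eqref{eq:copy}. So $W$ is a reduction; here regularity guarantees that $L=K_m$ is available.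

Thus $X\equiv_{\mathcal M}X_Y$. In particular $X_Y\le_{\mathcal M}\emptyset'_{\mathcal M}$, so $Y\in\Delta_2(\mathcal X)$ by Proposition~\ref{prop:dictionary}(3). For the second sentence of (b): by (a) the induced map is well defined and is an embedding of orders; by Proposition~\ref{prop:dictionary}(3) its values are degrees below $\mathbf 0'$, and they contain the regular sets $X_Y$; by the first sentence it is onto.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
Let $Y\equiv_{\mathcal X}C$ with $C\in\Sigma_1(\mathcal X)$. Then $C$ is $\Sigma_1$ by Proposition~\ref{prop:dictionary}(1), so $X_C$ is r.e.; it is regular, and $X_C\equiv_{\mathcal M}X_Y$ by (a).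

Conversely, let $V$ be regular and r.e.\ with $V\equiv_{\mathcal M}X_Y$. We record where the enumeration of $V$ has not yet settled. For $m\in\omega$ let $V_m$ be the $\mathcal M$-finite set of $x<g(m)$ enumerated into $V$ with a witness below $g(m)$, and let
\[
C=\{\langle n,m\rangle\in\omega:V_m\cap g(n)\ne V\cap g(n)\}.
\]
Since $V_m\subseteq V$, we have $\langle n,m\rangle\in C$ iff some $x<g(n)$ is in $V\setminus V_m$. So $C$ is $\Sigma_1$, and $C\in\Sigma_1(\mathcal X)$. We show that $V\equiv_{\mathcal M}X_C$. Then $X_Y\equiv_{\mathcal M}X_C$, and $Y\equiv_{\mathcal X}C$ by (a). The relations $K\subseteq V$ and $K\subseteq X_C$ are $\Sigma_1$ by \eqref{eq:finite} and need no oracle, so only disjointness is at issue.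

\emph{$V\le_{\mathcal M}X_C$.} We claim that $K\cap V=\emptyset$ iff there is $\langle n,m\rangle\in\omega\setminus C$ with $K\subseteq g(n)$ and $K\cap V_m=\emptyset$. This is a reduction with $H_1=\emptyset$, $H_2=\{g(\langle n,m\rangle)\}$. ($\Leftarrow$) If $\langle n,m\rangle\notin C$ and $K\subseteq g(n)$, then $K\cap V=K\cap V_m$. ($\Rightarrow$) Choose $n$ with $K\subseteq g(n)$. As $V$ is regular, $V\cap g(n)$ is $\mathcal M$-finite. By $B\Sigma_1$ the witnesses for its elements have a common bound, so $V\cap g(n)\subseteq V_m$ for some $m\in\omega$ with $m\ge n$. Then $\langle n,m\rangle\notin C$, and $K\cap V_m\subseteq K\cap V=\emptyset$.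

\emph{$X_C\le_{\mathcal M}V$.} We have $\langle n,m\rangle\notin C$ iff $g(n)\setminus V_m$ is disjoint from $V$. Hence $K\cap X_C=\emptyset$ iff $H\cap V=\emptyset$, where
\[
H=\bigcup\{g(n)\setminus V_m:g(\langle n,m\rangle)\in K\}.
\]
Let $K\subseteq b$. If $g(\langle n,m\rangle)\in K$, then $g(n),g(m)\le g(\langle n,m\rangle)<b$, so $H$ is a bounded $\Delta_0$ set. Thus $H$ is $\mathcal M$-finite and is obtained recursively from $K$. This is a reduction with $H_1=\emptyset$, $H_2=H$.
\end{proof}

\begin{proof}[Proof of \textup{(d)}]
By (b), $X\equiv_{\mathcal M}X_Y$ with $Y\le_TA'$ for some $A\in\mathcal X$. If $\mathcal X$ is closed under jump, then $A'\in\mathcal X$, so $Y\in\mathcal X$ and $Y\equiv_{\mathcal X}\emptyset$. By (a), $X\equiv_{\mathcal M}X_\emptyset=\emptyset$, so $X$ is recursive.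
\end{proof}

\begin{remark}
By (d), if $\omega$ is a $\Sigma_1$ cut and the coded sets are closed under jump, then no regular set has a non-r.e.\ degree below $\mathbf 0'$, whatever the cardinality of $\mathcal M$. Without the coding hypothesis of the known result, a regular set can have such a degree, as the copy $X_G$ in Theorem~\ref{thm:main} does. So that hypothesis is not merely technical. We do not characterize the models that have a non-r.e.\ degree below $\mathbf 0'$. Theorem~\ref{thm:criterion} is a sufficient condition, for arbitrary $\Sigma_1$ cuts, and Theorem~\ref{thm:regular} is exact for regular sets when $\omega$ is a $\Sigma_1$ cut.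
\end{remark}

\section{Many non-r.e.\ degrees}\label{sec:embed}

A $1$-generic real splits into columns that are independent of one another, and Theorem~\ref{thm:regular}(a) transfers this independence to $\mathcal M$.

\begin{theorem}\label{thm:embed}
Let $\omega$ be a $\Sigma_1$ cut of $\mathcal M$, and suppose there are $L\subseteq\omega$ and $A\in\mathcal X$ such that every member of $\mathcal X$ is $\le_TL$ and $L'\le_TA'$. (This holds for the model of Section~\ref{sec:model}, with $L=D$ and $A=\emptyset$.) Then every countable partial order embeds into the nonzero degrees below $\mathbf 0'$ of $\mathcal M$ in such a way that no degree in the image bounds a nonzero r.e.\ degree. In particular none of these degrees is r.e.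
\end{theorem}

\begin{proof}
Let $G$ be as in Proposition~\ref{prop:generic}. For computable $B\subseteq\omega$ let $G_B=\{\langle n,m\rangle\in G:n\in B\}$. Since $G_B\le_TG$, Theorem~\ref{thm:regular}(a) gives $X_{G_B}\le_{\mathcal M}X_G\le_{\mathcal M}\emptyset'_{\mathcal M}$. By Theorem~\ref{thm:criterion}, every r.e.\ $V\le_{\mathcal M}X_{G_B}$ is recursive. We show that for computable $B,B'$
\begin{equation}\label{eq:columns}
B\subseteq B'\iff X_{G_B}\le_{\mathcal M}X_{G_{B'}}.
\end{equation}
If $B\subseteq B'$, then $G_B\le_TG_{B'}$, so $X_{G_B}\le_{\mathcal M}X_{G_{B'}}$.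

Conversely, let $n\in B\setminus B'$. By Theorem~\ref{thm:regular}(a) it suffices to refute $G_B=\Phi^{G_{B'}\oplus Q}$ for $Q\in\mathcal X$. Suppose that this equation holds. For a string $\sigma$ let $\sigma_{B'}$ be $\sigma$ with all values outside the columns in $B'$ replaced by $0$. The set
\[
S=\{\sigma:\exists m\,(\langle n,m\rangle<|\sigma|\ \wedge\ \Phi^{\sigma_{B'}\oplus Q}(\langle n,m\rangle)\downarrow\ne\sigma(\langle n,m\rangle))\}
\]
is c.e.\ in $Q$, hence in $L$. No initial segment of $G$ is in $S$, because $G_B$ agrees with $G$ on column $n$. So some $\sigma\subset G$ has no extension in $S$. Take $m$ with $\langle n,m\rangle\ge|\sigma|$, and take $\tau\subset G$ extending $\sigma$ and so long that $\langle n,m\rangle<|\tau|$ and $\Phi^{\tau_{B'}\oplus Q}(\langle n,m\rangle)\downarrow=\tau(\langle n,m\rangle)$. Flip the value of $\tau$ at $\langle n,m\rangle$. Since $n\notin B'$, this leaves $\tau_{B'}$ unchanged, so the result is an extension of $\sigma$ in $S$, a contradiction. This proves \eqref{eq:columns}.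

For $B'=\emptyset$ we have $X_{G_{B'}}=\emptyset$, so \eqref{eq:columns} shows that $X_{G_B}$ is nonrecursive if $B\ne\emptyset$. Hence $B\mapsto\deg X_{G_B}$ embeds the nonempty computable sets, ordered by inclusion, into the nonzero degrees below $\mathbf 0'$, and no degree in the image bounds a nonzero r.e.\ degree. As these degrees are nonzero, none of them is r.e.

It remains to embed a countable partial order $P\ne\emptyset$ into the nonempty computable sets under inclusion. The map $p\mapsto\{q\in P:q\le p\}$ embeds $P$ into the nonzero elements of the countable Boolean algebra $\mathcal B$ of subsets of $P$ generated by its range. The finite unions of residue classes modulo $2^k$, $k\in\omega$, form a countable atomless Boolean algebra $\mathcal A$ of computable sets. Finally, $\mathcal B$ embeds into $\mathcal A$: write $\mathcal B$ as the union of an increasing chain of finite subalgebras, starting with $\{\emptyset,P\}$ and adding one generator at a time, so that each atom of one splits into at most two atoms of the next. Map $P$ to $\omega$, and whenever an atom splits, split its image in $\mathcal A$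 into two nonempty parts, which is possible since $\mathcal A$ has no atoms.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Classical Theorems in Reverse Mathematics and Higher Recursion Theory}, \texttt{https://core.ac.uk/download/48660965.pdf}.
\bibitem{JS} Jockusch and Soare, 1972 (Low Basis Theorem).
\end{thebibliography}

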